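# Thorns, braids and surgery: V-Anosov flows on closed orientable 3-manifolds

## 1. Prongs, thorns and V-Anosov flows

Throughout, $M$ is a closed orientable 3-manifold and $\varphi=\{\varphi_t\}$ is a continuous flow on $M$. The suspension of a homeomorphism $F:X\to X$ with height $P>0$ is the space $(X\times\mathbb R)/((z,t)\sim(F(z),t-P))$ with the flow $(z,t)\mapsto(z,t+s)$. Going up by $P$ from $(z,0)$ one arrives at $(z,P)\sim(F(z),0)$, so the first return map is $F$.

**Definition 1 (prong models).** Let $\lambda>1$ and $A(x,y)=(\lambda x,\lambda^{-1}y)$ on $\mathbb R^2=\mathbb C$. Its stable set $\{x=0\}$ and unstable set $\{y=0\}$ consist of two prongs (rays) each. The 1-prong model $A_1$ is the map induced by $A$ on $\mathbb C/(z\sim-z)\cong\mathbb C$; it has one stable and one unstable prong. For $k\ge3$, the $k$-prong model $A_k$ is the lift of $A_1$ under the $k$-fold branched cover $z\mapsto z^k$; it has $k$ stable and $k$ unstable prongs, alternating around $0$.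

**Example.** Use $w=z^2$ as coordinate on $\mathbb C/(z\sim -z)$, so $A_1(z^2)=(Az)^2$. The vertical line $\mathrm{Re}\,z=c$, $c\neq0$, goes to $w=c^2-y^2+2icy$, the parabola $\mathrm{Re}\,w=c^2-(\mathrm{Im}\,w)^2/4c^2$ opening to the left; the lines for $c$ and $-c$ have the same image. The line $c=0$ is folded onto the ray $(-\infty,0]$, the stable prong. So the stable foliation of $A_1$ consists of parabolas bent around the end of one ray. In the same way the unstable leaves are parabolas opening to the right around $[0,\infty)$. For $k=4$: since $z^4=(z^2)^2$ and $A$ is a lift of $A_1$ under $z^2$, the model $A_4$ is a lift of $A$ under $z\mapsto z^2$, and the two stable rays of $A$ have four preimage rays.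

**Definition 2 (singular orbits).** A $k$-prong singular orbit ($k\geq 1$, $k\ne2$) is a closed orbit with a neighborhood on which $\varphi$ is topologically orbit-equivalent to the suspension of $R\circ A_k$ near the suspended fixed point $0$, where $R$ is a rotation of order dividing $k$ that permutes the prongs. A 1-prong singular orbit is called a thorn. For $k\ge3$ the orbit is called $k$-singular.

**Example.** In the suspension of $A_1$ itself the orbit of $0$ is a thorn (for $k=1$ the rotation is trivial).

**Definition 3 (singular Anosov flow).** $\varphi$ is a singular Anosov flow if there is a finite, possibly empty, set $S$ of closed orbits, the singular orbits, such that: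

1. $\varphi$ is $C^1$ on $M\setminus S$;
2. there are two transverse 2-dimensional foliations $\mathcal W^s,\mathcal W^u$ of $M$, singular exactly along $S$, whose leaves are unions of orbits and intersect along orbits;
3. near each $\gamma\in S$ the pair $(\mathcal W^s,\mathcal W^u)$ and the flow have the $k$-prong model for some $k=k(\gamma)\in\{1\}\cup\{3,4,5,\dots\}$;
4. forward orbits in a common stable leaf, and backward orbits in a common unstable leaf, are exponentially asymptotic, with uniform constants.

As usual for flows, in condition 4 one of the two orbits may be shifted in time. If $S=\emptyset$, this is an Anosov flow.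

**Example.** Let $A\in SL_2(\mathbb Z)$ have positive entries. Its trace is an integer at least $3$ (the entries are positive integers with determinant 1), so the eigenvalues are $\lambda^{\pm1}$ with $\lambda>1$. Let $N_A$ be the suspension, of height 1, of $A$ acting on $T^2=\mathbb R^2/\mathbb Z^2$. Write $z=ue_u+ve_s$ in eigenvectors for $\lambda,\lambda^{-1}$. The forms $\lambda^t\,du$ and $\lambda^{-t}\,dv$ are invariant under $(z,t)\mapsto(Az,t-1)$, hence live on $N_A$, and so does the metric $(\lambda^tdu)^2+(\lambda^{-t}dv)^2+dt^2$. The stable leaves are $\{u=\text{const}\}$. Two points at the same height $t$ that differ by $ve_s$ have distance $\lambda^{-t}|v|$ along the leaf, which decays exponentially. So $N_A$ carries an Anosov flow.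

**Definition 4 (V-Anosov flow).** A V-Anosov flow is a singular Anosov flow all of whose singular orbits, if any, are thorns. Equivalently, near each singular orbit, the 2-fold covering branched along that orbit turns the flow into an Anosov flow. Anosov flows are V-Anosov with $S=\emptyset$.

**Example (the pillowcase).** Let $\iota(z,t)=(-z,t)$ on $N_A$. This involution commutes with the flow. Let $Q=T^2/\pm1$. The map $-1$ of $T^2$ preserves orientation and fixes the four points of $\frac12\mathbb Z^2/\mathbb Z^2$, so $Q$ is a closed orientable surface with $\chi(Q)=\frac{0-4}2+4=2$: a sphere, with four cone points. Let $f_A:Q\to Q$ be induced by $A$ and let $M_A=N_A/\iota$, the suspension of $f_A$. An orientation-preserving homeomorphism of a sphere is isotopic to the identity, so $M_A\cong S^2\times S^1$. Near the orbit of a cone point the involution is $(u,v)\mapsto(-u,-v)$ in coordinates centered there, so the quotient flow is the suspension of a 1-prong model. The foliations $\{u=\mathrm{const}\}$, $\{v=\mathrm{const}\}$ descend, and points in a common leaf lift to points in a common leaf. So $M_A$ carries a V-Anosov flow whose thorns are the orbits of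 the cone points. For $A=\begin{pmatrix}2&1\\1&1\end{pmatrix}$, the reduction mod 2 permutes the three nonzero points of $\frac12\mathbb Z^2/\mathbb Z^2$ cyclically, and there are two thorns. For $A=\begin{pmatrix}5&2\\2&1\end{pmatrix}\equiv I$ mod 2, there are four.

**Definition 5 (slopes and surgery).** Let $K$ be an oriented knot in an oriented 3-manifold with meridian $m_K$, oriented so that it turns counterclockwise around $K$ (linking number $+1$ with $K$ where this makes sense). A slope is an unoriented essential simple closed curve on the boundary torus of a tube around $K$, up to isotopy. Dehn surgery along $K$ with slope $\sigma$ removes the tube and glues in a solid torus whose meridian is $\sigma$. A framing of $K$ is a nowhere zero normal field up to homotopy; moving $K$ slightly along it gives its push-off. If a framing turns $h$ times counterclockwise relative to a reference framing with push-off $\ell^0$, its push-off is $\ell^0+h\,m_K$. In $S^3$, a slope $\ell'$ given by a push-off is integral, and its coefficient is the linking number of $\ell'$ with $K$.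

**Example.** Let $K_0=\{q_0\}\times S^1\subset S^2\times S^1$, with the constant push-off $\ell^0=\mathrm{pt}\times S^1$. The complement of a tube is $D\times S^1$ with $D$ a disc, and $\partial D$ is the slope $m$. Surgery with slope $\ell^0+c\,m$, for any integer $c$, glues a solid torus to $D\times S^1$ so that the two meridians meet once; the result is $S^3$.

We can now ask: **does every closed orientable 3-manifold carry a V-Anosov flow?** The problem comes from the paper "Geodesic Flows On Hyperbolic Orbifolds, And Universal Orbifolds", and the conjectured answer is yes. Two known results frame it. First, not every closed 3-manifold admits an Anosov flow: $S^3$ admits none, so thorns cannot be avoided in general. Second, every closed orientable 3-manifold has a singular Anosov flow with at most 6 singular orbits that are not thorns. Neither is used below. The answer is yes, in the following form.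

**Theorem.** Let $M$ be a closed connected orientable 3-manifold and $J\subset M$ a (possibly empty) tame link. Then $M$ carries a V-Anosov flow $\varphi$ such that

1. $\varphi$ has exactly two thorns and no other singular orbits, and is $C^\infty$ off the thorns;
2. $(M,\varphi)=(\hat M,\hat\varphi)/\iota$, where $\hat\varphi$ is a genuine $C^\infty$ Anosov flow on a closed 3-manifold $\hat M$ and $\iota$ is a $C^\infty$ involution commuting with $\hat\varphi$ whose fixed set is two closed orbits;
3. $J$ is isotopic to a union of regular closed orbits of $\varphi$.

Taking $J=\emptyset$, and treating components separately if $M$ is disconnected, one obtains a V-Anosov flow on every closed orientable 3-manifold.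

The proof uses these standard facts.

- **(F1)** Lickorish–Wallace: every $M$ as in the Theorem is integral surgery on a link in $S^3$.
- **(F2)** Alexander: every link in $S^3$ is a closed braid.
- **(F3)** Basic facts on the braid groups $B_n$, recalled when used.
- **(F4)** A homeomorphism between smooth closed 3-manifolds is isotopic to a diffeomorphism.
- **(F5)** Stable manifold theorem. An Anosov flow with generator $X$ and splitting $\mathbb RX\oplus E^s\oplus E^u$ has invariant foliations $\hat{\mathcal W}^{ss}$ tangent to $E^s$ and $\hat{\mathcal W}^s$ tangent to $\mathbb RX\oplus E^s$, with $\hat{\mathcal W}^s(p)=\bigcup_t\varphi_t\hat{\mathcal W}^{ss}(p)$. Distances along strong leaves contract by $Ce^{-ct}$ with uniform $C,c$. For small $\varepsilon$, the points whose forward orbit stays $\varepsilon$-close to that of $p$ and is asymptotic to it lie in one plaque of $\hat{\mathcal W}^{ss}(p)$. The same holds for $u$ in backward time.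
- **(F6)** A homeomorphism of a closed disc that is the identity on the boundary is isotopic to the identity rel boundary (Alexander's trick); the group of orientation-preserving diffeomorphisms of a closed disc is connected.

## 2. Coordinates on the torus bundle and positive closed orbits

Let $A$, $N_A$, $\iota$, $Q$, $f_A$, $M_A$ be as above. Put $\kappa=\log\lambda$, take $e_u$ in the positive quadrant, and choose $e_s$ so that $(e_u,e_s)$ is positively oriented. Orient $Q$ by $(x,y)$, and $N_A$, $M_A$ and $Q\times S^1$ by $(x,y,t)$; closed orbits are oriented by $t$.

**Tubes.** Let $\{c\}\times\mathbb R$ be a closed orbit of $N_A$ of period $P$, so $A^Pc\equiv c$ mod $\mathbb Z^2$. Center $u,v$ at $c$ and put $\xi=\lambda^tu$, $\eta=\lambda^{-t}v$. The identification that closes up the orbit multiplies $u$ by $\lambda^P$, $v$ by $\lambda^{-P}$, and lowers $t$ by $P$; so it becomes $(\xi,\eta,t)\mapsto(\xi,\eta,t-P)$. For small $r_0$ we obtain an embedded tube $\{|\xi|,|\eta|<r_0\}\times\mathbb R/P\mathbb Z$ in which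
$$\dot\xi=\kappa\xi,\qquad\dot\eta=-\kappa\eta,\qquad\dot t=1. \tag{1}$$
The coordinates $(\xi,\eta,t)$ are positively oriented. If $2c\equiv0$, then $\iota(\xi,\eta,t)=(-\xi,-\eta,t)$.

**Normal coordinates.** On the normal bundle $\nu=TN_A/\langle X\rangle$ the functions $Z_u=\lambda^tdu(Z)$ and $Z_s=\lambda^{-t}dv(Z)$ are globally defined linear coordinates, since the two forms are invariant and vanish on $X=\partial_t$. The flow for time $s$ multiplies them by $e^{\kappa s}$ and $e^{-\kappa s}$; the involution $\iota$ multiplies both by $-1$. In a tube, $d\xi=\kappa\xi\,dt+\lambda^tdu$, so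
$$Z_u=d\xi-\kappa\xi\,dt,\qquad Z_s=d\eta+\kappa\eta\,dt. \tag{2}$$

**Definition 6 (positive orbit).** A closed orbit $\gamma$ of $M_A$ through $[z]$ is positive if $[z]$ is not a cone point and $A^wz\equiv z$ mod $\mathbb Z^2$, where $w$ is the $f_A$-period of $[z]$.

(In general only $A^wz\equiv\pm z$.) A positive orbit lifts to two disjoint closed orbits $\gamma^+$ and $\gamma^-=\iota\gamma^+$ of $N_A$ of period $w$. Indeed, if they coincided we would have $A^mz\equiv-z$ for some $m$; then $f_A^m$ fixes $[z]$, so $w\mid m$ and $A^mz\equiv z$; hence $2z\equiv0$ and $[z]$ is a cone point, a contradiction. Let $m$ be the meridian of $\gamma$ and $\ell$ its push-off in the direction $e_u$, which is the constant direction $\partial_\xi$ in the tube. Replacing $\partial_\xi$ by $-\partial_\xi$ (the other lift) gives a homotopic framing.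

**Example.** Let $A=\begin{pmatrix}5&3\\3&2\end{pmatrix}$ and $z=(\frac15,\frac25)$. Then $Az=(\frac{11}5,\frac75)\equiv z$, so $z$ gives a positive orbit of period 1. Since $A\equiv\begin{pmatrix}1&1\\1&0\end{pmatrix}$ mod 2 permutes the three nonzero half-integer points cyclically, $M_A$ has two thorns.

## 3. Surgery along positive orbits, the 3-sphere, and the framing problem

**Proposition A.** Let $\gamma_1,\dots,\gamma_q$ be distinct positive closed orbits of $M_A$, and let $M'$ be obtained from $M_A$ by Dehn surgery along them with slopes $m_i+\ell_i$. Then $M'$ carries a V-Anosov flow, $C^\infty$ off its singular set, which is the quotient of a $C^\infty$ Anosov flow on a closed 3-manifold $\hat M$ by a commuting smooth involution. The fixed set of the involution is the union of the orbits of the 2-torsion points, and the thorns are exactly the orbits of the cone points; there are no other singular orbits. Any given finite set of closed orbits of $M_A$ disjoint from the $\gamma_i$ persists, as the same curves outside the surgery tubes, as closed orbits; those which are not cone-point orbits are regular.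

Before the proof, let us see what this gives and what it does not.

**Example (the 3-sphere).** Take $A$ and $z$ from the last example. Fix an identification $M_A\cong Q\times S^1$ coming from an isotopy from $\mathrm{id}$ to $f_A$. The orbit of $[z]$ becomes the graph of a loop in the sphere $Q$; such a loop is null-homotopic, so the orbit is isotopic to $\{q_0\}\times S^1$. Under the isotopy $\ell=\ell^0+h\,m$ for some integer $h$, so the slope is $m+\ell=\ell^0+(h+1)m$. By the example after Definition 5 the surgered manifold is $S^3$. So $S^3$ has a V-Anosov flow with two thorns.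

For a general $M$ the plan suggests itself: by (F1) write $M$ as surgery on a link in $S^3$, hence as surgery on a link in $S^2\times S^1$, and look for that link among the closed orbits of some $M_A$. The first difficulty is the framing. Suppose an orbit $K$ has the right knot type, with reference push-off $\ell^0_K$, and $\ell_K=\ell_K^0+h\,m_K$. Even if one allows slopes $m_K+j\ell_K$, we have
$$m_K+j\ell_K=(1+jh)\,m_K+j\,\ell^0_K,$$
which is the slope of a push-off only for $j=\pm1$, and then it is $\ell^0_K+(h\pm1)m_K$. The surgery coefficient is therefore dictated by the number $h$, which the flow decides. So it is not enough to find the link among the closed orbits: we must find it with prescribed turning numbers $h_K$ of the unstable direction, one for each component. Sections 5–8 do this, by letting $A$ depend on the framed link. First we prove Proposition A.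

## 4. Proof of Proposition A: a small shear on a logarithmically long annulus

**Step 1: cutting and regluing.** The aim is to build $\hat M$ with a smooth flow and an involution. Choose disjoint tubes of a common size $r_0$ about all the $\gamma_i^\pm$, permuted by $\iota$, disjoint from tubes about the 2-torsion orbits and from the lifts of the given finite set of orbits. In the tube of $\gamma_i^+$, of period $P_i$, let
$$\Sigma_i=\{(\rho,\rho,t):\rho_1\le\rho\le\rho_2,\ t\in\mathbb R/P_i\mathbb Z\},\qquad\rho_2=r_0/2.$$
Along the flow $\frac{d}{dt}(\xi-\eta)=\kappa(\xi+\eta)>0$ on $\Sigma_i$, so $\Sigma_i$ is transverse to the flow. Let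
$$F_i(\rho,t)=(\rho,\ t+P_if(\log\rho)),$$
where $f$ is smooth, equal to $0$ near and below $\log\rho_1$, equal to $1$ near and above $\log\rho_2$, and $0\le f'\le2/\log(\rho_2/\rho_1)$. Since $t$ is taken mod $P_i$, $F_i=\mathrm{id}$ near $\partial\Sigma_i$. Choose $\rho_1$ so small that
$$\kappa P_i\sup f'\le\tfrac1{10}\quad\text{for all }i. \tag{3}$$

Let $\Sigma_i^c\subset\mathrm{int}\,\Sigma_i$ be a compact annulus $\{\rho_1'\le\rho\le\rho_2'\}$ outside which $F_i=\mathrm{id}$; $F_i$ preserves it. Remove $\Sigma_i^c$ from $N_A$, and glue in the chart $\mathrm{int}\,\Sigma_i\times(-\delta,\delta)$ along the open set $\mathrm{int}\,\Sigma_i\times(-\delta,\delta)\setminus\Sigma_i^c\times0$ by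
$$(q,s)\mapsto\phi_s(q)\ (s<0),\qquad(q,s)\mapsto\phi_s(F_i(q))\ (s>0),\qquad(q,0)\mapsto q\ (q\notin\Sigma_i^c),$$
where $\phi$ is the flow of $N_A$ and $\delta$ is small. Do the same along $\iota\Sigma_i$ with $\iota F_i\iota$. Call the result $\hat M$. So an orbit that arrives at $q\in\Sigma_i^c$ continues from $F_i(q)$. We check four points.

Smoothness: for small $\delta$ the map $(q,s)\mapsto\phi_s(q)$ embeds $\Sigma_i\times(-\delta,\delta)$. Since $F_i$ is a diffeomorphism of $\mathrm{int}\,\Sigma_i$ preserving $\Sigma_i^c$ and equal to the identity off it, the gluing map is a smooth open embedding into $N_A\setminus\Sigma_i^c$, and it carries $\partial_s$ to $X$. So $\hat M$ has a $C^\infty$ atlas and a $C^\infty$ nonvanishing vector field, again called $X$, with flow $\hat\varphi$, written $\varphi_t$ in this section.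

Hausdorff property: gluing along a homeomorphism between open sets gives a Hausdorff space if its graph is closed in the product of the two pieces. Let $(q_j,s_j)$ lie in the gluing domain and converge to a point of the chart outside the domain, that is, to $(q,0)$ with $q\in\Sigma_i^c$. Then any limit of their images is $q$ or $F_i(q)$, a point of $\Sigma_i^c$, which has been removed. So the graph is closed.

Compactness: let $\Sigma_i'$ be a compact annulus with $\Sigma_i^c\subset\mathrm{int}\,\Sigma_i'\subset\Sigma_i'\subset\mathrm{int}\,\Sigma_i$. Then $\hat M$ is the union of the compact sets $\Sigma_i'\times[-\frac\delta2,\frac\delta2]$, their $\iota$-images, and the complement in $N_A$ of suitable open neighborhoods of the $\Sigma_i^c$ and $\iota\Sigma_i^c$.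

Involution: $\iota$ extends smoothly by exchanging the charts, $(q,s)\mapsto(\iota q,s)$, and commutes with the flow. It has no fixed points in the exchanged charts. On $N_A$, $(-z,t)\sim(z,t)$ forces $2z\equiv0$. So the fixed set is the union of the orbits of the 2-torsion points.

**Step 2: the slope.** The aim is to identify $\hat M/\iota$ with $M'$. Let $0<\delta'<\delta$ and $W=\Sigma_i'\times[-\delta',\delta']$, embedded in $N_A$ by $(q,s)\mapsto\phi_s(q)$; it is a solid torus. In $\hat M$ it is replaced by a copy glued along $\partial W$ by the identity except on top, where $(q,\delta')\mapsto(F_i(q),\delta')$. Let the arc $\{t=0\}\subset\Sigma_i'$ be oriented by increasing $\rho$. Consider the boundary of the meridian disc $\mathrm{arc}\times[-\delta',\delta']$, oriented so that the top edge runs with increasing $\rho$. In the old solid torus this curve is $+m$: in the positively oriented coordinates $(\xi-\eta,\xi+\eta)$ the top edge lies on the side where $\xi-\eta>0$ and runs with increasing $\xi+\eta$, which is counterclockwise around the core. For the new solid torus the top edge is replaced by $F_i(\mathrm{arc})$, the arc with one turn in the positive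 $t$ direction added. So the new meridian is $m+\ell_\Sigma$, where $\ell_\Sigma$ is the push-off of the core along $\Sigma_i$.

The core $\{(\rho_0,\rho_0,t)\}$ is isotopic in the tube to $\gamma_i^+$ by translation in $(\xi,\eta)$. This carries $\ell_\Sigma$ to the push-off in the constant direction $(1,1)$, which is homotopic through constant directions to $\partial_\xi$, that is, to $\ell_i$. So on the tube of $\gamma_i^+$ we have done surgery with slope $m_i+\ell_i$. The tubes of $\gamma_i^\pm$ are exchanged by $\iota$, and the tube of $\gamma_i^+$ maps homeomorphically onto a tube of $\gamma_i$. Hence $\hat M/\iota=M'$.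

**Step 3: what a crossing does to normal vectors.** Let $\psi_t$ be the action of the flow on $\nu=T\hat M/\langle X\rangle$. Call the sets $\Sigma_i^c\times0$ and their $\iota$-images walls. Off the walls $\hat M$ is part of $N_A$, so $Z_u,Z_s$ are defined, and between crossings of walls they are multiplied by $e^{\kappa s},e^{-\kappa s}$ in time $s$. At a point of $\Sigma_i$ we may represent normal vectors by vectors of $T\Sigma_i$. By (2) with $\xi=\eta=\rho$,
$$Z_u=d\rho-\kappa\rho\,dt,\qquad Z_s=d\rho+\kappa\rho\,dt,\qquad d\rho=\tfrac12(Z_u+Z_s).$$
Crossing applies $DF_i$: it keeps $\rho$ and $d\rho$, and changes $dt$ to $dt+P_if'(\log\rho)\,d\rho/\rho$. So a crossing acts by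
$$Z_u'=Z_u-\tfrac\varepsilon2(Z_u+Z_s),\qquad Z_s'=Z_s+\tfrac\varepsilon2(Z_u+Z_s),\qquad\varepsilon=\kappa P_if'(\log\rho),\quad|\varepsilon|\le\tfrac1{10}. \tag{4}$$
The same formula holds on $\iota\Sigma_i$, because $\iota$ multiplies both coordinates by $-1$.

**Remark (why the annulus must be long).** The mean of $\kappa P_if'$ over $[\log\rho_1,\log\rho_2]$ is $\kappa P_i/\log(\rho_2/\rho_1)$. If $\log(\rho_2/\rho_1)\le\kappa P_i/2$, this mean is at least 2, so $\varepsilon=2$ at some $\rho$. There (4) sends $(Z_u,Z_s)=(1,0)$ to $(0,1)$: the unstable direction lands exactly on the stable one, and no cone argument as below is possible. What counts is the logarithmic length of the annulus, and this can be made as large as we like inside any tube by decreasing $\rho_1$. That is the reason for (3).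

**Step 4: crossings are separated in time.** After a crossing at $\xi=\eta=\rho\le\rho_2$ (up to $\iota$), $\xi$ increases and $\eta$ decreases, so the orbit does not meet $\{\xi=\eta\}$ again in this tube before leaving through $|\xi|=r_0$. Each tube contains only one annulus. Hence consecutive crossings are separated by time at least $\frac1\kappa\log\frac{r_0}{\rho_2}=\tau:=\frac{\log2}\kappa$, and $e^{-2\kappa\tau}=\frac14$.

**Step 5: invariant cones.** The aim is uniform expansion in a cone field. At points off the walls let
$$C^u=\{|Z_s|\le\tfrac23|Z_u|\},\qquad C^s=\{|Z_u|\le\tfrac23|Z_s|\}.$$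
For a vector with slope $\sigma=|Z_s|/|Z_u|\le\frac23$, (4) gives after a crossing a slope at most
$$g(\sigma)=\frac{\sigma+0.05(1+\sigma)}{1-0.05(1+\sigma)}.$$
The function $g$ is increasing and $g(\frac23)=\frac{0.75}{0.91\overline6}<0.82$. Time $s$ without crossing multiplies the slope by $e^{-2\kappa s}$.

**Claim.** For $t\ge\tau$ and endpoints off the walls, $\psi_t(C^u)\subset\{\sigma\le\frac13\}\subset C^u$.

If there is no crossing, the slope is at most $\frac23\cdot\frac14<\frac13$. If there is one, at time $s_1$, put $a=e^{-2\kappa s_1}$ and $b=e^{-2\kappa(t-s_1)}$, so $ab\le\frac14$ and $a,b\le1$. The final slope is at most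
$$g(\tfrac23a)\,b\le\frac{(0.7a+0.05)\,b}{0.91}\le\frac{0.175+0.05}{0.91}<\tfrac13,$$
since the numerator of $g(\frac23a)$ is $0.7a+0.05$ and its denominator is at least $1-0.05\cdot\frac53>0.91$. If there are at least two crossings, the slope is at most $0.82$ after the first, hence at most $0.82/4=0.205$ before the second, and at most $g(0.205)<0.29$ after it. Since $0.29/4<0.205$, the same bounds hold at all later crossings, and after the last one the slope only decreases. This proves the Claim.

In all cases the slope just before any crossing is at most $\frac23$, so each crossing multiplies $|Z_u|$ by at least $1-0.05\cdot\frac53>0.9$. In time $t$ there are at most $1+t/\tau=1+\kappa t/\log2$ crossings. Since $0.9^{1/\log2}>e^{-1/2}$, for $Z\in C^u$ and $t\ge0$ (endpoints off the walls)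
$$|(\psi_tZ)_u|\ge0.9\cdot0.9^{\kappa t/\log2}e^{\kappa t}|Z_u|\ge0.9\,e^{\kappa t/2}|Z_u|. \tag{5}$$

Backward time is symmetric. The matrix of (4) is $I+\frac\varepsilon2N$ with $N=\begin{pmatrix}-1&-1\\1&1\end{pmatrix}$ and $N^2=0$, so its inverse is $I-\frac\varepsilon2N$. Exchanging the two coordinates turns $N$ into $-N$. So in backward time, with the roles of $Z_u,Z_s$ exchanged, crossings have again the form (4) with $|\varepsilon|\le\frac1{10}$. Hence the Claim and (5) hold for $C^s$ and $|Z_s|$ in backward time.

**Step 6: the invariant splitting of $\nu$.** Fix a smooth norm $|\cdot|$ on $\nu\to\hat M$. Off the walls it is uniformly equivalent to $\max(|Z_u|,|Z_s|)$: on each closed side of a wall in its gluing chart, $Z_u,Z_s$ extend to smooth linear coordinates (pull back by $\phi_s(q)$ for $s\le0$ and by $\phi_s(F_i(q))$ for $s\ge0$), and $\hat M$ is compact.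

Let $p$ be off the walls. For each $T>\tau$ with $\varphi_{-T}p$ off the walls choose a line $L_T\subset C^u(\varphi_{-T}p)$ and put $\Lambda_T=\psi_T(L_T)$, which lies in $C^u(p)$ by the Claim. Let $\Lambda^u(p)$ be a limit of $\Lambda_{T_j}$ for some $T_j\to\infty$. Fix $t\ge0$ with $\varphi_{-t}p$ off the walls. For $T\ge t+\tau$ and $Z\in\Lambda_T$, the vector $\psi_{-t}Z$ lies in $\psi_{T-t}(L_T)\subset C^u(\varphi_{-t}p)$, and (5) gives $|(\psi_{-t}Z)_u|\le\frac1{0.9}e^{-\kappa t/2}|Z_u|$. Both statements are closed conditions and $\psi_{-t}:\nu_p\to\nu_{\varphi_{-t}p}$ is continuous, so they hold for $Z\in\Lambda^u(p)$. On $C^u$ the max norm is $|Z_u|$. Hence, with $C$ independent of $p$,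
$$|\psi_{-t}Z|\le Ce^{-\kappa t/2}|Z|\qquad(Z\in\Lambda^u(p),\ t\ge0); \tag{6}$$
the discrete set of excluded times is covered by continuity in $t$. Symmetrically there is a line $\Lambda^s(p)\subset C^s(p)$ contracted in forward time.

For every $p\in\hat M$ define $\nu^u(p)=\{Z\in\nu_p:\psi_{-t}Z\to0\text{ as }t\to+\infty\}$, a $\psi$-invariant family of linear subspaces, and define $\nu^s$ symmetrically. Let $p$ be off the walls. Then $\nu^u(p)\supset\Lambda^u(p)$. No nonzero vector of $\Lambda^s(p)$ lies in $\nu^u(p)$, because its $Z_s$-coordinate grows in backward time by the backward form of (5). So $\nu^u(p)=\Lambda^u(p)$ is a line, and likewise $\nu^s(p)=\Lambda^s(p)$. Since $C^u\cap C^s=0$, $\nu_p=\nu^u(p)\oplus\nu^s(p)$. By $\psi$-invariance this holds at points of the walls too: flow them off the wall. The estimate (6) holds for $\nu^u$ at a wall point $p$: apply it at $\varphi_sp$ to $\psi_sZ$ and let $s\to0^+$. Finally, a limit of lines $\nu^u(p_j)$ with $p_j\to p$ satisfies (6), hence is contained in, and equal to, $\nu^u(p)$. So $\nu^u$ is continuous, and likewise $\nu^s$.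

**Step 7: $\hat\varphi$ is Anosov.** The aim is to lift the splitting from $\nu$ to $T\hat M$. Choose a smooth 1-form $\alpha$ with $\alpha(X)=1$ and identify $\nu\cong\ker\alpha$. For $Z\in\nu^s$ write $D\varphi_1Z=\psi_1Z+c(Z)X$ with $c$ linear and $|c(Z)|\le C|Z|$. Put
$$a(Z)=-\sum_{j\ge0}c(\psi_jZ).$$
Since $|\psi_jZ|\le Ce^{-\kappa j/2}|Z|$, the series converges uniformly, is linear in $Z$, and $|a(Z)|\le C'|Z|$. Then $a(Z)+c(Z)=a(\psi_1Z)$, so
$$D\varphi_1(Z+a(Z)X)=\psi_1Z+\big(c(Z)+a(Z)\big)X=\psi_1Z+a(\psi_1Z)X.$$
Let $E^s=\{Z+a(Z)X:Z\in\nu^s\}$. This is a continuous line field, and it is uniformly exponentially contracted at integer times, hence at all times, since $D\varphi_r$ is bounded for $0\le r\le1$. Moreover $D\varphi_n(Z+bX)=D\varphi_n(Z+a(Z)X)+(b-a(Z))X$, so $Z+bX$ with $Z\in\nu^s$ has forward images tending to 0 if and only if $b=a(Z)$. A vector whose forward images tend to 0 projects into $\nu^s$. So $E^s$ is exactly the set of vectors whose forward images tend to 0, and therefore it is invariant under $\varphi_t$ and $\iota$. Symmetrically one gets $E^u$. Thus $T\hat M=\mathbb RX\oplus E^s\oplus E^u$ and $\hat\varphi$ is a $C^\infty$ Anosov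 flow. Its weak foliations $\hat{\mathcal W}^s,\hat{\mathcal W}^u$ from (F5) are $\iota$-invariant.

**Step 8: smoothness of the quotient.** Let $\hat\gamma$ be a fixed orbit of $\iota$, of period $P$. In its tube the flow is (1), unmodified, and $\iota(\xi,\eta,t)=(-\xi,-\eta,t)$. Give $M'$ the chart $((\xi+i\eta)^2,t)$ near the image of $\hat\gamma$, and the quotient smooth structure elsewhere. These are compatible since $z\mapsto z^2$ is a local diffeomorphism off 0. The flow on $M'$ is continuous, and $C^\infty$ off the set $S$ of images of fixed orbits. The quotient map $\hat M\to M'$ is smooth, hence Lipschitz.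

**Step 9: the thorn model.** The weak foliations of $\hat\varphi$ need not be linear in the tube of $\hat\gamma$, since orbits leave the tube and meet walls. The aim is to straighten them, compatibly with $\iota$ and the flow. The points $(0,\eta,t)$, $|\eta|$ small, are forward asymptotic to $(0,0,t)$ and stay close to it. By (F5) they form an arc in the plaque of $\hat{\mathcal W}^{ss}(0,0,t)$. So near $\hat\gamma$ the set $\{\xi=0\}$ is the local leaf of $\hat{\mathcal W}^s$ through $\hat\gamma$; likewise $\{\eta=0\}$ for $\hat{\mathcal W}^u$.

Let $D_t$ be the slice at height $t$, with coordinates $(\xi,\eta)$. It is transverse to $X$, and $\varphi_s$ maps $D_t$ to $D_{t+s}$ near $\hat\gamma$. The traces $\mathcal F^s_t,\mathcal F^u_t$ of the weak foliations on $D_t$ are transverse 1-dimensional foliations depending continuously on $t\in\mathbb R/P\mathbb Z$, with continuous tangent fields. At the origin they are tangent to $\partial_\eta$ and $\partial_\xi$ respectively. Write $B_r=\{|\xi|,|\eta|<r\}$. By compactness there is $r>0$ such that, for all $t$, in $B_{2r}$ the leaves of $\mathcal F^s_t$ satisfy $|d\xi/d\eta|\le\frac1{10}$ and those of $\mathcal F^u_t$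 satisfy $|d\eta/d\xi|\le\frac1{10}$. Let $q\in B_r$. The component through $q$ of its $\mathcal F^s_t$-leaf in $B_{2r}$ is a graph $\xi=\alpha(\eta)$; along it $\xi$ varies by at most $0.3r$ and so stays below $1.3r$ in absolute value, hence the component leaves the box only through $|\eta|=2r$ and is a graph over all of $|\eta|<2r$. It meets $\{\eta=0\}$ in exactly one point $(a_t(q),0)$. Similarly the $\mathcal F_t^u$-component is a graph $\eta=\beta(\xi)$ over $|\xi|<2r$ and meets $\{\xi=0\}$ in one point $(0,b_t(q))$. Put
$$\Theta(q,t)=(a_t(q),b_t(q),t).$$
It is continuous because leaves of a foliation depend continuously on the point. It is injective: $a$ determines $\alpha$, $b$ determines $\beta$, and $\xi=\alpha(\beta(\xi))$ has at most one solution since $\alpha\circ\beta$ has Lipschitz constant at most $\frac1{100}$. By invariance of domain $\Theta$ is a homeomorphism from a neighborhood of $\hat\gamma$ onto a neighborhood of $\{0\}\times\mathbb R/P\mathbb Z$.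

Now let $r'$ be so small that $1.3\lambda r'<r$, and let $q\in B_{r'}$, $|s|\le1$. The $\mathcal F^s_t$-arc from $q$ to $(a_t(q),0)$ lies in $|\xi|\le1.3r'$, $|\eta|\le r'$. By (1), $\varphi_s$ changes each coordinate by a factor at most $\lambda$, so the image arc lies in $B_r$. It is a connected piece of a leaf of $\mathcal F^s_{t+s}$ and joins $\varphi_sq$ to $(\lambda^sa_t(q),0)$. Hence
$$a_{t+s}(\varphi_sq)=\lambda^sa_t(q),\qquad b_{t+s}(\varphi_sq)=\lambda^{-s}b_t(q),$$
the second by the same argument. By subdivision this holds along every orbit segment in a small neighborhood. Since the foliations are $\iota$-invariant, $\Theta\iota\Theta^{-1}(a,b,t)=(-a,-b,t)$. So $\Theta$ conjugates, $\iota$-equivariantly, the flow near $\hat\gamma$ to $(a,b,t)\mapsto(\lambda^sa,\lambda^{-s}b,t+s)$, which is the suspension of $\mathrm{diag}(\lambda^P,\lambda^{-P})$, and it carries the two foliations to the linear ones, because $a$ is constant on $\mathcal F^s_t$-leaves and $b$ on $\mathcal F^u_t$-leaves. The quotient by $\iota$ is the suspension of $A_1$ (with $\lambda^P$ in place of $\lambda$) with its foliations. So the image of $\hat\gamma$ is a thorn. Elsewhere $\iota$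 acts freely, and the foliations descend to transverse nonsingular foliations whose leaves are unions of orbits and intersect along orbits.

**Step 10: exponential asymptotics and persistence.** If $p,q\in M'$ lie in a common leaf of $\mathcal W^s$, they have lifts $\hat p,\hat q$ in a common leaf of $\hat{\mathcal W}^s$. For some $r$ the points $\hat p$ and $\varphi_r\hat q$ lie on a common strong stable leaf, at leafwise distance $d_{ss}$. Then $d(\varphi_tp,\varphi_{t+r}q)\le Ce^{-ct}d_{ss}$ for $t\ge0$, with $C,c$ independent of $p,q$, since the quotient map is Lipschitz. The unstable case is the same. The given finite set of other closed orbits avoids the surgery tubes and is unchanged; those not in $S$ are regular. This proves Proposition A. $\square$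

## 5. A product structure in which orbits become braids

Fix an integer $a\ge3$ and let
$$H(x,y)=(x+ay,\,y),\qquad V(x,y)=(x,\,y+ax),\qquad A=(VH)^R,\quad R\ge1.$$
Then $VH=\begin{pmatrix}1&a\\a&a^2+1\end{pmatrix}$, so $A$ has positive entries and is hyperbolic with positive eigenvalues. Put $\Gamma=\mathbb Z^2\rtimes\{\pm1\}$, so $Q=\mathbb R^2/\Gamma$, let $p_\infty=[(0,0)]$ and $\Pi=Q\setminus p_\infty$, an oriented plane with the smooth structure of $\mathbb C/\Gamma\cong\hat{\mathbb C}$.

Let $U=(0,\frac14)^2$. It embeds in $\Pi$: if $z,z'\in U$ are equivalent, then either $z'-z\in\mathbb Z^2$, so $z=z'$, or $z+z'\in\mathbb Z^2$, which is impossible since $z+z'\in(0,\frac12)^2$. It contains no cone point. The same argument, applied to one coordinate, shows that the annuli $\{0<y<\frac14\}$ and $\{0<x<\frac14\}$ (with the other coordinate mod 1) embed in $\Pi$. We count turns of tangent vectors of $\Pi$ with the trivialization of $T\Pi$ that extends the coordinate frame of $U$; it is unique up to homotopy.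

**Step 1: isotopies.** The aim is an explicit isotopy from $\mathrm{id}$ to $f_A$, linear where our periodic points will live. Let $h_s$ $(0\le s\le1)$ be the isotopy of $Q$ from $\mathrm{id}$ to $H$ with $h_s(x,y)=(x+say,y)$ for $|y|\le\frac14$. What remains is the disc $\{\frac14\le y\le\frac34\}/\Gamma$, where $h_s$ is prescribed on the boundary circle as the rotation $x\mapsto x+\frac{sa}4$. Extend it as $R_s\circ\alpha_s$, where $R_s$ are rotations of the disc with these boundary values, and $\alpha_s$ is the isotopy rel boundary from $\mathrm{id}$ to $R_1^{-1}H$ given by (F6); note that $R_1^{-1}H$ is the identity on the boundary. Define $v_s$ similarly from $\mathrm{id}$ to $V$, with $v_s(x,y)=(x,y+sax)$ for $|x|\le\frac14$. Performing "$h$, then $v$" $R$ times gives an isotopy $g_t$ $(0\le t\le1)$ from $\mathrm{id}$ to $f_A$ that fixes $p_\infty$.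

**Step 2: the product structure.** In $M_A$ we have $(q,1)\sim(f_Aq,0)$, so $(q,t)\mapsto(g_t(q),t)$ is an orientation-preserving homeomorphism $M_A\cong Q\times S^1$. A finite $f_A$-invariant set $C$ becomes the closed braid traced by $g_t(C)$. If the points of $C$ stay where the isotopies are linear, the direction $e_u$ at $c\in C$ becomes $dg_t(e_u)$ at $g_t(c)$.

**Step 3: framed braids.** Let $\mathcal D$ be the set of increasing chains $z_1<\dots<z_n$ in $U$ (both coordinates strictly increasing), each point framed by a nonzero vector of the closed positive quadrant. $\mathcal D$ is convex, hence contractible. So homotopy classes of paths of framed $n$-point configurations in $\Pi$ that start and end in $\mathcal D$ form a group, the framed braid group $FB_n=\mathbb Z^n\rtimes B_n$; here $B_n$ acts on $\mathbb Z^n$ by permutations, and $T\Pi$ is trivialized, so constant frames embed $B_n$. Paths are concatenated from left to right. Let $\sigma_r$ be the counterclockwise half-turn of the points of ranks $r,r+1$ with frames constant, and $\tau_r$ one positive turn of the frame of rank $r$. Let $\Delta^2_{[r,n]}$ be the full counterclockwise twist on strands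 $r,\dots,n$, and
$$T_r=\Delta^2_{[n-r+1,n]}\,\tau_{n-r+1}\cdots\tau_n\quad(1\le r\le n),\qquad T_0=1.$$
Pure braids commute with all $\tau_i$, and full twists on nested discs commute, so the $T_r$ commute with each other. Write $T^e=\prod_rT_r^{e_r}$ for $e\in\mathbb Z^n$.

**Example.** For $n=1$, $FB_1=\mathbb Z$ is generated by $\tau_1=T_1$. For $n=2$, $T_1=\tau_2$ and $T_2=\sigma_1^2\tau_1\tau_2$. The rule for moving a frame turn along its strand reads $\tau_2\sigma_1=\sigma_1\tau_1$: the strand which starts at position 2 ends at position 1.

The following lemma says that $T_r$ can be recognized on any disc.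

**Lemma 1 (rigid rotations).** Let $P\subset\Pi$ be a finite framed set, $E\subset\Pi$ a closed smooth disc with $\partial E\cap P=\emptyset$, $\theta:\mathbb D\to E$ an orientation-preserving diffeomorphism from the unit disc, and $\mathrm{rot}_t$ the rotation of $\mathbb D$ by $2\pi t$. Let $\omega(\theta)$ be the loop of framed configurations in which the points of $P\cap E$ and their frames are moved by $\theta\,\mathrm{rot}_t\,\theta^{-1}$, $0\le t\le1$, and the others rest. Then the class of $\omega(\theta)$ rel endpoints does not depend on $\theta$, and does not change if $E$ is replaced by a closed smooth disc $E_0\subset\mathrm{int}\,E$ with $P\cap E_0=P\cap E$ and $\partial E_0\cap P=\emptyset$. Each frame of a point in $E$ turns $+1$ times. If $P$ is an increasing chain in $U$ framed in the positive quadrant, and $P\cap E_0$ consists of its $r$ highest points with $E_0$ a fattened convex hull of these points, then the class is $T_r$.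

*Proof.* Every loop $\omega(\theta)$ starts and ends at $P$, and it depends continuously on $\theta$. By (F6) any two parametrizations of $E$ are joined by a path of parametrizations. The set $E\setminus\mathrm{int}\,E_0$ is an annulus disjoint from $P$ (a disc minus a smaller disc), so an ambient isotopy that fixes $P$ and moves $\partial E$ across this annulus carries $E$ to $E_0$; this gives a path from a parametrization of $E$ to one of $E_0$, through embedded discs whose boundaries avoid $P$. The first two statements follow. The number of turns of a frame at $p\in E$ during the motion depends continuously on $p\in E$, hence is constant, and at $p=\theta(0)$ the motion of the frame is conjugate to a rotation by $2\pi t$, so it is $+1$. In the last case the points in $E_0$ perform the full counterclockwise twist and each of their frames turns once: this is $T_r$. $\square$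

## 6. Periodic points with prescribed itineraries

We now produce closed orbits. Suppose that for each stage $0\le m<R$ we are given

- a rank permutation $s_m$, equal to $\mathrm{id}$ or to a transposition $(r\ r{+}1)$ of $\{1,\dots,n\}$;
- strictly increasing functions $\mathcal K^m,\mathcal L^m:\{1,\dots,n\}\to\{1,\dots,\Omega\}$.

Put $\rho_0=\mathrm{id}$, $\rho_{m+1}=s_m\rho_m$, $\pi=\rho_R$, $k_i^m=\mathcal K^m(\rho_m(i))$ and $l_i^m=\mathcal L^m(\rho_{m+1}(i))$. We want points $z_i^m=(x_i^m,y_i^m)\in U$ such that $z_i^m$ has rank $\rho_m(i)$ in an increasing chain, $H$ moves it to $(x_i^{m+1},y_i^m)$ after $k_i^m$ turns in the $x$ direction, and then $V$ moves it to $z_i^{m+1}$ after $l_i^m$ turns in the $y$ direction. That is,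
$$a\,y_i^m=k_i^m-x_i^m+x_i^{m+1},\qquad a\,x_i^{m+1}=l_i^m+y_i^{m+1}-y_i^m\qquad(0\le m<R), \tag{7}$$
in the unknowns $y_i^m,x_i^{m+1}$ $(0\le m<R)$, with $x_i^0:=x^R_{\pi^{-1}(i)}$ and $y_i^R:=y^0_{\pi(i)}$.

**Step 1: solving (7).** The system has the form $aZ=d+\mathsf BZ$ with $\|\mathsf B\|_\infty\le2$ (each row of $\mathsf B$ is a difference of two unknowns) and $\|d\|_\infty\le\Omega$. For $a\ge8\Omega+2$ it has a unique solution, with
$$\|Z\|_\infty\le\frac\Omega{a-2}\le\frac18,\qquad\|aZ-d\|_\infty=\|\mathsf BZ\|_\infty\le\frac{2\Omega}{a-2}\le\frac14.$$
So $ay_i^m$ is within $\frac14$ of the integer $k_i^m\ge1$, and $ax_i^{m+1}$ is within $\frac14$ of $l_i^m\ge1$. In particular all unknowns lie in $(0,\frac14)$, and $z_i^m\in U$ for $0\le m\le R$.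

**Step 2: the order of the points.** For fixed $m<R$ the integers $k_i^m$ are distinct and ordered by $\rho_m(i)$; the errors are at most $\frac14$, so the $y_i^m$ are ordered by $\rho_m(i)$. Likewise the $x_i^{m+1}$ are ordered by $\rho_{m+1}(i)$. Moreover $x_i^0=x^R_{\pi^{-1}(i)}$ is ordered by $\rho_R(\pi^{-1}(i))=i=\rho_0(i)$, and $y_i^R=y^0_{\pi(i)}$ by $\pi(i)=\rho_R(i)$. So for $0\le m\le R$ the $z_i^m$ form an increasing chain in which $i$ has rank $\rho_m(i)$, and $z_i^R=(x_i^R,y^0_{\pi(i)})=z^0_{\pi(i)}$.

**Step 3: they are periodic and positive.** By (7),
$$Hz_i^m=(x_i^{m+1},y_i^m)+(k_i^m,0),\qquad V(x_i^{m+1},y_i^m)=z_i^{m+1}+(0,l_i^m).$$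
So $VHz_i^m\equiv z_i^{m+1}$ and $Az_i^0\equiv z^0_{\pi(i)}$ mod $\mathbb Z^2$. Since $U$ embeds in $Q$, the set $C=\{[z_i^0]\}$ has $n$ points, $f_A$ acts on it by $\pi$, and $A^wz_i^0\equiv z_i^0$ when $w$ is the length of the cycle of $i$. There is no cone point in $U$, so all orbits of $C$ are positive.

**Step 4: they stay in the linear region.** During the $H$-part of a stage the points stay in $\{0<y<\frac14\}$, and during the $V$-part in $\{0<x<\frac14\}$, where $h_s$ and $v_s$ are linear. The derivatives have nonnegative entries and determinant 1, so $dg_t(e_u)$ stays in the positive quadrant of the flat chart.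

**Example.** For $n=1$, $R=1$, with $\mathcal K(1)=k$, $\mathcal L(1)=l$, the system gives $z=(l/a,k/a)$, and $VHz=(\frac la+k,\frac ka+l+ak)\equiv z$.

**Example.** Let $n=2$, $R=1$, $s_0=(1\,2)$, $\mathcal K=\mathcal L=(1,2)$. With $x_i=x_i^1$, $y_i=y_i^0$ the system is $ay_1=1+x_1-x_2$, $ay_2=2+x_2-x_1$, $ax_1=2+y_2-y_1$, $ax_2=1+y_1-y_2$, and the chain is $z_1=(x_2,y_1)<z_2=(x_1,y_2)$. Directly: $Hz_1=(x_1+1,y_1)$ and $V(x_1,y_1)=(x_1,y_2+2)$; $Hz_2=(x_2+2,y_2)$ and $V(x_2,y_2)=(x_2,y_1+1)$. So $f_A$ exchanges the two points.

## 7. The framed braid of one stage

Fix a stage, write $'$ for $m+1$ and omit $m$. Throughout the stage the frame, in flat components, is a path in the nonzero vectors of the closed positive quadrant. This set is convex, so we may replace the path by any other path in it: we take $\partial_x$ during the turns of the $H$-part and $\partial_y$ during those of the $V$-part.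

**Step 1: the $H$-part.** The aim is to show that it contributes $T^g$ followed by a motion inside $U$. Point $i$ moves at constant height $y_i$ in the annulus $\{0<y<\frac14\}$, from $x_i$ to $k_i+x_i'$. The heights are distinct, so each point may be moved along its own circle independently, and only the total displacement matters. The motion is homotopic to: each point makes $k_i$ full turns, and then moves straight in $U$ from $x_i$ to $x_i'$.

Consider a simultaneous full turn of the $r$ highest points, performed at the chain $(z_i)$. Let $y=c$ (with $0<c<\frac14$) separate them from the others, and let $E=\{c\le y\le1-c\}/\Gamma$, a closed disc in $\Pi$ that contains exactly these $r$ points. The annulus $\{c\le y\le\frac14\}$ is a collar of $\partial E$. Send $(x,y)$ in it to the point of $\mathbb D$ with radius $1-(y-c)$ and angle $2\pi x$. This preserves orientation: $(\partial_x,\partial_y)$ goes to positive multiples of (counterclockwise direction, inward direction), a positive frame. It extends to a diffeomorphism $E\to\mathbb D$ with inverse $\theta$. In the collar $\theta\,\mathrm{rot}_t\,\theta^{-1}$ is $(x,y)\mapsto(x+t,y)$ and it preserves $\partial_x$.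 So the full turn is the loop $\omega(\theta)$ of Lemma 1. The $r$ highest points are also the $r$ rightmost, the box $U\cap\{x>c',y>c\}$, with $c'$ between the $x$-coordinates of ranks $n-r$ and $n-r+1$ (and $c'=0$ if $r=n$), lies in $E$, and it contains exactly these points; take for $E_0$ a fattened convex hull of them inside this box. By Lemma 1 the full turn is $T_r$.

The point of rank $j$ has to make $\mathcal K(j)$ turns. Put
$$g_n=\mathcal K(1),\qquad g_r=\mathcal K(n-r+1)-\mathcal K(n-r)\quad(r<n).$$
The point of rank $j$ is among the $r$ highest exactly when $r\ge n-j+1$, and $\sum_{r\ge n-j+1}g_r=\mathcal K(j)$ by telescoping. So all the turns together give $T^g$.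

**Step 2: the $V$-part.** The points have distinct $x_i'$ and move in $\{0<x<\frac14\}$ from $y_i$ to $l_i+y_i'$. As before this is homotopic to a straight motion in $U$ from $y_i$ to $y_i'$, followed by $l_i$ full turns at the final chain $(z_i')$, with frames $\partial_y$. For the $r$ rightmost points use the disc $\{c\le x\le1-c\}/\Gamma$ and send $(x,y)$ in its collar $\{c\le x\le\frac14\}$ to radius $1-(x-c)$ and angle $-2\pi y$. This preserves orientation: $(\partial_x,\partial_y)$ goes to positive multiples of (inward, clockwise), a positive frame. Motion in the $+y$ direction is now clockwise, so a full turn is the inverse of the loop of Lemma 1, namely $T_r^{-1}$. The turns give $T^{-g'}$, with $g'$ the gap vector of $\mathcal L$, formed as $g$ was from $\mathcal K$.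

**Step 3: the straight part.** What is left is the motion $(x_i,y_i)\to(x_i',y_i)\to(x_i',y_i')$ in $U$, with frames in the positive quadrant. If $s_m=\mathrm{id}$, the order in both coordinates is kept throughout, the path stays in $\mathcal D$, and it is trivial.

Let $s_m=(r\ r{+}1)$, let $i,j$ be the labels of ranks $r,r+1$, and let $d=z_j-z_i$. All other pairs keep their order in both coordinates. In the first half the $x$-coordinates of $i,j$ exchange their order while $y_j-y_i>0$; in the second half the $y$-coordinates do, while $x_j'-x_i'<0$. So $d$ goes from the first quadrant through the second to the third: a counterclockwise half-turn. Let $\mathcal C$ be the set of labelled configurations in $U$ in which all pairs other than $\{i,j\}$ have this fixed order in both coordinates; it is open and convex. Take $c_0\in\mathcal C$ with $d(c_0)=0$, which exists because the ranks are adjacent, and a linear right inverse $L$ of $d$. For small $\epsilon>0$ the homotopy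
$$z\mapsto(1-u)z+u\Big(c_0+\epsilon L\frac{d(z)}{1+|d(z)|}\Big),\qquad0\le u\le1,$$
stays in $\mathcal C$, and it multiplies $d(z)$ by a positive number. So it stays in $\mathcal C\setminus\{d=0\}$, whose members are configurations of distinct points, and ends in a punctured disc with coordinate $d$. Hence paths in $\mathcal C\setminus\{d=0\}$ from $\{d\in\text{first quadrant}\}$ to $\{d\in\text{third quadrant}\}$ are classified by the winding of $d$; their ends are increasing chains throughout. The half-turn $\sigma_r$ can be performed in $\mathcal C$ and has the same winding. So the straight part is $\sigma_r$.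

**Conclusion.** One stage realizes $T^gT^{-g'}$ or $T^g\sigma_rT^{-g'}$, where $g,g'$ are arbitrary integer vectors with all components $\ge1$ (any such vector is the gap vector of a strictly increasing function with positive values). Stages may be concatenated freely.

**Example.** The fixed point $(l/a,k/a)$ gives $T_1^{k}T_1^{-l}=\tau_1^{k-l}$: its unstable direction turns $k-l$ times. The exchanged pair of Section 6 has $g=g'=(1,1)$ and gives $T_1T_2\sigma_1T_2^{-1}T_1^{-1}$. Here $T_2$ commutes with $\sigma_1$, so this is $\tau_2\sigma_1\tau_2^{-1}=\sigma_1\tau_1\tau_2^{-1}$; the frame on the closed orbit turns 0 times in total.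

## 8. The stages generate the whole framed braid group

One would like to write a given framed braid letter by letter. This stops at the letter $\sigma_r^{-1}$: because $x$ moves before $y$, the vector $d$ always passes through the second quadrant, so an exchange of neighbors is always counterclockwise. What the stages generate is a priori only a monoid. The way out is that full twists come with both signs, $T^g$ from $H$ and $T^{-g'}$ from $V$, and that a negative full twist contains negative half-twists.

**Lemma 2.** Let $\mathcal M\subset FB_n$ be the monoid generated by all $T^gT^{-g'}$ and $T^g\sigma_rT^{-g'}$ with $g,g'$ having all components $\ge1$. Then $\mathcal M=FB_n$.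

*Proof.* Every $e\in\mathbb Z^n$ is a difference $g-g'$ of such vectors, so $T^e\in\mathcal M$ for all $e\in\mathbb Z^n$. Hence $\sigma_r=T^{-g}(T^g\sigma_rT^{-g'})T^{g'}\in\mathcal M$ for all $r$. Also $\tau_n^e=T_1^e\in\mathcal M$ for all $e\in\mathbb Z$. It remains to obtain all $\tau_r^{\pm1}$ and $\sigma_r^{-1}$.

**Frame turns.** Let $J_r=\sigma_r\cdots\sigma_{n-1}\sigma_{n-1}\cdots\sigma_r$, with $J_n=1$. It is a pure braid: strand $r$ travels once around the strands above it. The standard relation $\Delta^2_{[r,n]}=J_r\Delta^2_{[r+1,n]}$ gives, since pure braids commute with frame turns,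
$$T_{n-r+1}T_{n-r}^{-1}=J_r\Delta^2_{[r+1,n]}\,\tau_r\cdots\tau_n\,(\tau_{r+1}\cdots\tau_n)^{-1}\Delta^{-2}_{[r+1,n]}=J_r\tau_r.$$
So $(J_r\tau_r)^{-1}=T_{n-r}T_{n-r+1}^{-1}\in\mathcal M$. On the other hand, in the word $\sigma_r\cdots\sigma_{n-1}\,\tau_n^e\,\sigma_{n-1}\cdots\sigma_r$, which lies in $\mathcal M$, the strand that starts at position $r$ has reached position $n$ when $\tau_n^e$ is applied. So this word equals $\tau_r^eJ_r$. Therefore
$$\tau_r^{e-1}=(\tau_r^eJ_r)(J_r\tau_r)^{-1}\in\mathcal M\qquad\text{for all }e\in\mathbb Z\text{ and all }r.$$

**Inverse half-twists.** Let $n\ge2$. Now $\Delta^{-2}_{[1,n]}=T_n^{-1}\tau_1\cdots\tau_n\in\mathcal M$. The full twist $\Delta^2_{[1,n]}=(\sigma_1\cdots\sigma_{n-1})^n$ is central in $B_n$. If a central element is a product $wv$, then also $vw=v(wv)v^{-1}=wv$; so every cyclic rotation of the word represents the same element, and we may start the word with any letter: $\Delta^2_{[1,n]}=\sigma_rQ_r$ with $Q_r$ a product of $\sigma$'s. Hence $\sigma_r^{-1}=Q_r\Delta^{-2}_{[1,n]}\in\mathcal M$. Since $FB_n$ is generated as a monoid by the $\sigma_r^{\pm1}$ and $\tau_r^{\pm1}$, we are done. $\square$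

**Proposition B.** Let $\beta\in B_n$, $n\ge1$, and let integers $h_K$ be assigned to the cycles $K$ of its permutation. Then there are $A=(VH)^R$, with $a$ odd and $3\nmid R$, and a finite set of positive closed orbits of $M_A\cong Q\times S^1$ which is isotopic in $\Pi\times S^1$ to the closure of $\beta\subset U\times S^1$. Under this isotopy the unstable push-off of the component $K$ is $\ell_K=\ell^0_K+h_Km_K$, where $\ell_K^0$ is the push-off in a constant direction of $U$.

*Proof.* Choose $n_i\in\mathbb Z$ with $\sum_{i\in K}n_i=h_K$ for each cycle $K$. By Lemma 2, write $(\prod_i\tau_i^{n_i})\beta$ as a product of stages. Add trivial stages ($s=\mathrm{id}$, $\mathcal K=\mathcal L$, which contribute $T^gT^{-g}=1$) until $R\ge1$ and $3\nmid R$. The bound $\Omega$ is now fixed. Take $a$ odd with $a\ge8\Omega+2$; the same $a$ serves all stages. Section 6 gives the set $C$ and its positive orbits. By Section 7 the path of framed configurations $(g_t(C),dg_t(e_u))$, which starts and ends in $\mathcal D$ and is closed up inside the contractible set $\mathcal D$ (at $t=1$ the frames are $Ae_u=\lambda e_u$), is freely homotopic through loops of framed configurations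 to the loop representing $(\prod\tau_i^{n_i})\beta$. Such a homotopy is an isotopy of framed closed braids in $\Pi\times S^1$. On the closed braid the frame of the component $K$ turns $\sum_{i\in K}n_i=h_K$ times relative to a constant direction. $\square$

**Counting thorns.** With $a$ odd, $VH\equiv\begin{pmatrix}1&1\\1&0\end{pmatrix}$ mod 2, which has order 3 and permutes the three nonzero vectors of $\mathbb F_2^2$ cyclically. For $3\nmid R$ so does $A$. Hence $f_A$ fixes $p_\infty$ and permutes the other three cone points cyclically: the cone points form exactly two closed orbits of $M_A$, and the 2-torsion points form exactly two closed orbits of $N_A$.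

## 9. From framed braids to every closed orientable 3-manifold

*Proof of the Theorem.*

**Step 1: the link in $S^3$ as a closed braid.** Orient $M$ and, by (F1), write $M$ as integral surgery on a link $L\subset S^3$ with coefficient $p_K$ on the component $K$ ($L=\emptyset$ allowed if $M=S^3$). Isotope $J$ off the surgery cores, so that $L\cup J$ becomes a link in $S^3$. Orient it arbitrarily; surgery coefficients do not depend on this. By (F2) it is the closure of a braid $\beta\in B_{n'}$ in a standard unknotted solid torus; if $L\cup J=\emptyset$, take $n'=0$.

**Step 2: one more strand turns $S^2\times S^1$ into $S^3$.** Let $n=n'+1$ and consider $1\oplus\beta\in B_n$: strand 1 is trivial, with closure $K_0=\{q_0\}\times S^1$, and the strands $2,\dots,n$ perform $\beta$ in $B_0\times S^1$, where $B_0\subset U\setminus q_0$ is a box containing the points of ranks $2,\dots,n$. Let $D$ be $Q$ minus an open disc about $q_0$, so that $B_0\subset D$. Surgery on $Q\times S^1$ along $K_0$ with slope $\ell^0_{K_0}=\mathrm{pt}\times S^1$ glues to $D\times S^1$ a solid torus whose meridian is $\mathrm{pt}\times S^1$, $\mathrm{pt}\in\partial D$. This yields $S^3$,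 with $D\times S^1$ a standard unknotted solid torus in which $\mathrm{pt}\times S^1$, which bounds a disc outside, is the preferred longitude. Orient $S^3$ so that the inclusion $D\times S^1\subset S^3$ preserves orientation. Since $B_0$ is a subdisc of $D$, the closure of $\beta$ becomes $L\cup J\subset S^3$. For each component $K$ let $b_K$ be the linking number in $S^3$ of $K$ with its constant-direction push-off $\ell^0_K$. Since $m_K$ has linking number $+1$ with $K$, the slope $\ell_K^0+c\,m_K$ is integral with coefficient $b_K+c$.

**Step 3: choice of the turning numbers.** Apply Proposition B to $1\oplus\beta$ with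
$$h_{K_0}=-1,\qquad h_K=p_K-b_K-1\ \ (K\subset L),\qquad h_K\text{ arbitrary }(K\subset J).$$
Then apply Proposition A to the orbits $K_0$ and $K\subset L$, keeping the orbits of $J$. The slopes are
$$m_{K_0}+\ell_{K_0}=m_{K_0}+\ell^0_{K_0}-m_{K_0}=\ell^0_{K_0},\qquad m_K+\ell_K=\ell^0_K+(h_K+1)m_K=\ell_K^0+(p_K-b_K)m_K.$$
The first is the surgery that produces $S^3$ from $Q\times S^1$; the others are the surgeries on the components of $L$ with coefficients $b_K+(p_K-b_K)=p_K$. The isotopy of Proposition B extends to an ambient isotopy of $Q\times S^1$ and carries slopes to slopes. So there is a homeomorphism $M'\cong M$ that carries the persisting orbits to a link isotopic to $J$.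

**Step 4: conclusion.** By (F4) replace this homeomorphism by an isotopic diffeomorphism and transport the flow to $M$. By Proposition A it is V-Anosov, $C^\infty$ off its singular set, and a quotient of a $C^\infty$ Anosov flow on a closed 3-manifold by a smooth commuting involution whose fixed set is the union of the orbits of the 2-torsion points; there are exactly two of these, by the count at the end of Section 8. The thorns are the cone-point orbits, which are the images of these two closed orbits, so there are exactly two, and there are no other singular orbits. The orbits isotopic to $J$ pass through points of $U$, which contains no cone point, so they are regular. $\blacksquare$
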